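\title{Symmetric closed hypersurfaces with prescribed Gauss--Kronecker curvature}

\begin{abstract}
Let $n\ge2$, let $G\subset O(n+1)$ be a group without a common fixed point on $\mathbb S^n$, and let $F$ be a positive, smooth, $G$-invariant function on $\mathbb R^{n+1}\setminus\{0\}$ with $\limsup_{X\to0}F|X|^n<1<\liminf_{X\to\infty}F|X|^n$. We prove that there is a smooth closed $G$-invariant radial graph whose Gauss--Kronecker curvature equals $F$. No other growth condition on $F$ is needed. Solutions are the critical points of the functional $\int_{\mathbb S^n}h_\Omega-\int_\Omega F$, which has mountain-pass geometry. We apply an order-preserving, energy-decreasing elliptic iteration to the nested family of centered balls and select a radius whose iterates keep their energy between two positive constants; nestedness and symmetry then bound these iterates from inside and from outside. We also treat H\"older continuous $F$, show that the symmetry hypothesis is necessary, and show that both growth conditions are sharp.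
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge2$. A smooth positive function $\rho$ on the unit sphere $\mathbb S^n\subset\mathbb R^{n+1}$ defines the \emph{closed radial graph} $M=\{\rho(x)x:x\in\mathbb S^n\}$. Its \emph{Gauss--Kronecker curvature} $K(X)$ at $X\in M$ is the product of the principal curvatures of $M$ at $X$, taken with respect to the inner unit normal, so that a round sphere of radius $r$ has $K\equiv r^{-n}$. Given a positive function $F$ on $\mathbb R^{n+1}\setminus\{0\}$, we look for a closed radial graph with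
\begin{equation}\label{eq:KF}
K(X)=F(X)\qquad\text{for all }X\in M .
\end{equation}

The centered spheres provide the scale on which $F$ should be measured. Put
\[
H(X):=F(X)\,|X|^n ,
\]
the ratio of the prescribed curvature at $X$ to the curvature of the centered sphere through $X$. If $F$ depends only on $|X|$, the centered sphere of radius $r$ solves \eqref{eq:KF} exactly when $H=1$ on it, and the intermediate value theorem gives such an $r$ under the condition
\begin{equation}\label{eq:growth}
\limsup_{X\to0}H(X)<1<\liminf_{X\to\infty}H(X).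
\end{equation}
Every positive constant $F$ satisfies \eqref{eq:growth}.

For general $F$, condition \eqref{eq:growth} is not enough. If $K>0$, the Gauss map $\nu\colon M\to\mathbb S^n$ is a diffeomorphism with Jacobian $K$, so a solution must satisfy $\int_MF\nu\,d\mu=\int_{\mathbb S^n}\nu\,d\nu=0$, and for some $F$ no closed hypersurface satisfies this (Section~\ref{sec:necessary}). Symmetry removes this obstruction. A subgroup $G\subset O(n+1)$ is \emph{fixed-point free} if for every $x\in\mathbb S^n$ there is $g\in G$ with $gx\ne x$; equivalently, $0$ is the only vector fixed by all elements of $G$. Single elements of $G$ may well have fixed points. Examples are $O(n+1)$, the group $\{\pm\mathrm{Id}\}$, and the symmetry group of a regular simplex centered at $0$ (a fixed vector has the same inner product with all vertices, and the vertices sum to $0$ and span $\mathbb R^{n+1}$). A function $F$ is \emph{$G$-invariant} if $F(gX)=F(X)$ for all $g\in G$ and all $X$, and a set $M$ is $G$-invariant if $gM=M$ for all $g\in G$. If $F$ and $M$ are $G$-invariant, the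 vector $\int_MF\nu\,d\mu$ is fixed by $G$ and hence vanishes automatically. One is led to the following question, posed in \cite{Problem}.

\medskip
\noindent\textbf{Question.} \emph{Let $G\subset O(n+1)$ be fixed-point free, and let $F\in C^\infty(\mathbb R^{n+1}\setminus\{0\})$ be positive, $G$-invariant and satisfy \eqref{eq:growth}. Is there a $G$-invariant closed radial graph with $K=F$?}
\medskip

For $n=2$, Mikula (2006) proved that the answer is yes for $F\in C^{2+\alpha}(\mathbb R^3\setminus\{0\})$, $\alpha\in(0,1)$, and that the growth conditions are optimal in the sense that $F=(1\pm\varepsilon)|X|^{-2}$ admit no solution. We show that the answer is yes in every dimension.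

\begin{theorem}\label{thm:main}
Let $n\ge2$, let $G\subset O(n+1)$ be fixed-point free, and let $F\in C^\infty(\mathbb R^{n+1}\setminus\{0\})$ be positive and $G$-invariant and satisfy \eqref{eq:growth}. Then there is a smooth positive $G$-invariant function $\rho$ on $\mathbb S^n$ such that $M=\{\rho(x)x\}$ satisfies $K=F$ on $M$.
\end{theorem}

The proof locates the solution in an explicit shell. Let $|\mathbb S^n|$ be the area of $\mathbb S^n$ and $\omega_m$ the volume of the unit ball of $\mathbb R^m$. By \eqref{eq:growth} we can fix $\delta\in(0,\frac12)$ and $0<r_0<R_0$ with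
\begin{equation}\label{eq:delta}
H\le1-\delta\ \text{ on }0<|X|\le r_0,\qquad H\ge1+\delta\ \text{ on }|X|\ge R_0 .
\end{equation}
Put
\begin{equation}\label{eq:C0}
C_0:=|\mathbb S^n|R_0,\qquad \bar R:=\frac{C_0+1}{\omega_n}.
\end{equation}
Each hemisphere of $\mathbb S^n$ projects orthogonally onto the unit ball of $\mathbb R^n$ without increasing area, so $|\mathbb S^n|\ge2\omega_n$ and $\bar R>R_0>r_0$.

\begin{theorem}[Quantitative form of Theorem~\ref{thm:main}]\label{thm:quant}
In the situation of Theorem~\ref{thm:main}, assume \eqref{eq:delta}, and let $H^*\ge1$ be an upper bound of $H$ on $\{r_0\le|X|\le\bar R\}$. There is $r_*=r_*(n,\delta,r_0,R_0,H^*)>0$ with the following property: if $H_*\in(0,1+\delta]$ is a lower bound of $H$ on $\{|X|\ge r_*\}$, then the solution can be chosen with $r_*\le\rho\le R_*$, where $R_*=R_*(n,\delta,R_0,r_*,H_*)$.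
\end{theorem}

Such an $H_*$ exists, since $H$ is positive and continuous on $\{r_*\le|X|\le R_0\}$ and at least $1+\delta$ outside. Neither constant involves derivatives of $F$ or an upper bound of $H$ outside the ball of radius $\bar R$.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] Theorem~\ref{thm:main} holds for positive $F\in C^{k,\alpha}_{\mathrm{loc}}(\mathbb R^{n+1}\setminus\{0\})$, $k\ge0$, $0<\alpha<1$, with $M$ of class $C^{k+2,\alpha}$.
\item[(b)] Let $G\subset O(n+1)$ be any subgroup. The conclusion of Theorem~\ref{thm:main} holds for all positive smooth $G$-invariant $F$ satisfying \eqref{eq:growth} if and only if $G$ is fixed-point free.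
\item[(c)] The constant $1$ and the strictness of both inequalities in \eqref{eq:growth} are optimal: there is no closed radial graph with $K=F$ for $F=(1\pm\varepsilon)|X|^{-n}$, $0<\varepsilon<1$, nor for a suitable positive smooth radial $F$ with $\lim_{0}H=1$, $\lim_\infty H=2$, nor for one with $\lim_0H=\frac12$, $\lim_\infty H=1$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:radial} writes \eqref{eq:KF} as an equation on $\mathbb S^n$, proves the negative statements of Theorem~\ref{thm:more}, and explains why the maximum principle gives no a priori bounds. Section~\ref{sec:functional} introduces the functional, and Section~\ref{sec:model} describes the method and carries it out by hand for $H=|X|^a$. Sections~\ref{sec:aux} and~\ref{sec:symmetry} provide the analytic and the geometric tools, Sections~\ref{sec:iteration} and~\ref{sec:bounds} construct approximate solutions in a fixed shell, and Sections~\ref{sec:limit} and~\ref{sec:end} pass to the limit.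

\medskip
\noindent\textbf{Notation.} The area element of $\mathbb S^n$ is written $dx$ or $d\nu$, and $|S|$ is the area of $S\subset\mathbb S^n$; integrals without a domain are over $\mathbb S^n$. $B_r$ is the closed ball of radius $r$ about $0$, and $t_+=\max(t,0)$. A \emph{convex body} is a compact convex set $\Omega$ with interior points, and $h_\Omega(\nu)=\max_{X\in\Omega}\langle X,\nu\rangle$ is its \emph{support function}. A convex body is the intersection of the half-spaces $\{\langle X,\nu\rangle\le h_\Omega(\nu)\}$; hence $B_r\subset\Omega$ if and only if $h_\Omega\ge r$ on $\mathbb S^n$.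

\section{The equation on the sphere}\label{sec:radial}

\subsection{Radial graphs}
For $u\in C(\mathbb S^n)$ let $\rho=e^u$, $M_u=\{e^{u(x)}x\}$ and $\Omega_u=\{\tau x:x\in\mathbb S^n,\ 0\le\tau\le e^{u(x)}\}$. The logarithm is the natural variable because dilations of $M_u$ add constants to $u$. Let $u\in C^2$, let $\sigma$ be the round metric with Levi-Civita connection $\nabla$, and let $e_1,\dots,e_n$ be a local orthonormal frame on $\mathbb S^n$. For $X=\rho x$ we have $X_i=\rho_ix+\rho e_i$ and $X_{ij}=(\rho_{ij}-\rho\sigma_{ij})x+\rho_ie_j+\rho_je_i$, and the outer unit normal is $\nu=(x-\nabla u)/\sqrt{1+|\nabla u|^2}$. Since $\rho_i=\rho u_i$ and $\rho_{ij}=\rho(u_{ij}+u_iu_j)$, the induced metric and the second fundamental form with respect to the inner normal are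
\[
\langle X_i,X_j\rangle=\rho^2(\sigma_{ij}+u_iu_j),\qquad -\langle X_{ij},\nu\rangle=\frac{\rho\,A[u]_{ij}}{\sqrt{1+|\nabla u|^2}},
\]
where $A[u]:=\sigma+\nabla u\otimes\nabla u-\nabla^2u$. As $\det(\sigma+\nabla u\otimes\nabla u)=(1+|\nabla u|^2)\det\sigma$, the area element of $M_u$ is $d\mu=\rho^n\sqrt{1+|\nabla u|^2}\,dx$, and where $A[u]>0$,
\begin{equation}\label{eq:Phi}
\log(K\rho^n)=\Phi(u):=\log\frac{\det A[u]}{\det\sigma}-\frac{n+2}2\log(1+|\nabla u|^2).
\end{equation}
With $f(x,t):=\log H(e^tx)$, equation \eqref{eq:KF} becomes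
\begin{equation}\label{eq:main}
\Phi(u)=f(x,u)\quad\text{on }\mathbb S^n .
\end{equation}

The condition $A[u]>0$ is no restriction. If a smooth closed radial graph has $K>0$, then all its principal curvatures are positive: they are positive at a point farthest from $0$, where $M$ touches a centered sphere from inside; none of them can vanish anywhere; and $M$ is connected. We call $u$ \emph{admissible} if $u\in C^\infty(\mathbb S^n)$ and $A[u]>0$. By Hadamard's theorem, a closed connected hypersurface in $\mathbb R^{n+1}$, $n\ge2$, with positive definite second fundamental form bounds a strictly convex body, and its Gauss map is a diffeomorphism onto $\mathbb S^n$. So for admissible $u$ the body $\Omega_u$ is strictly convex, and $\nu_u(x):=\nu(e^{u(x)}x)$ is a diffeomorphism of $\mathbb S^n$. We write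
\[
s_u(x):=\langle X,\nu\rangle=\frac{\rho}{\sqrt{1+|\nabla u|^2}}=h_{\Omega_u}(\nu_u(x)),\qquad E(u):=e^{\Phi(u)+u}=K\rho^{n+1}.
\]
The Jacobian of the Gauss map is $K$, and $d\mu=\rho^{n+1}s_u^{-1}dx$. Therefore, under the change of variables $\nu=\nu_u(x)$,
\begin{equation}\label{eq:gauss}
d\nu=K\,d\mu=\frac{E(u)}{s_u}\,dx .
\end{equation}
Two further consequences will be used often: $s_u\le\rho$, and if $B_r\subset\Omega_u\subset B_R$, then $s_u\ge r$, so that
\begin{equation}\label{eq:grad}
|\nabla u|\le\rho/s_u\le R/r .
\end{equation}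

The operator $\Phi$ depends only on $\nabla u$ and $\nabla^2u$, vanishes on constants, and commutes with isometries of $\mathbb S^n$. If $A[u_1],A[u_2]>0$ and $u_1-u_2$ has a maximum at $x_0$, then $\nabla u_1=\nabla u_2$ and $\nabla^2u_1\le\nabla^2u_2$ at $x_0$, so $A[u_1]\ge A[u_2]>0$ there, and
\begin{equation}\label{eq:comp}
\Phi(u_1)\ge\Phi(u_2)\quad\text{at a maximum point of }u_1-u_2 .
\end{equation}

\subsection{Necessity of the hypotheses}\label{sec:necessary}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Let $M_u$ solve $K=F>0$; then $u$ is admissible. Comparing $u$ with a constant in \eqref{eq:comp} gives $\Phi(u)\ge0$ at a maximum point and $\Phi(u)\le0$ at a minimum point of $u$. By \eqref{eq:main},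
\begin{equation}\label{eq:extremal}
H\ge1\ \text{ at a farthest point of }M_u,\qquad H\le1\ \text{ at a nearest point of }M_u .
\end{equation}
So there is no solution if $H<1$ everywhere or $H>1$ everywhere. This applies to $H\equiv1\pm\varepsilon$. The function $H\equiv1+\varepsilon$ satisfies the second inequality in \eqref{eq:growth}, so the constant $1$ in the first inequality cannot be raised; $H\equiv1-\varepsilon$ satisfies the first, so the constant $1$ in the second cannot be lowered. It also applies to $H=1+\frac{|X|^2}{1+|X|^2}>1$, with limits $1$ at $0$ and $2$ at infinity, and to $H=\frac12+\frac12\frac{|X|^2}{1+|X|^2}<1$, with limits $\frac12$ and $1$. Hence neither strict inequality can be relaxed to a non-strict one.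
\end{proof}

\begin{proof}[Proof of ``only if'' in Theorem~\ref{thm:more}(b)]
Suppose that $x_0\in\mathbb S^n$ is fixed by all $g\in G$, and let $F(X)=2+\tanh\langle X,x_0\rangle$. This function is smooth on all of $\mathbb R^{n+1}$, takes values in $(1,3)$, and is $G$-invariant because $\langle gX,x_0\rangle=\langle X,g^{-1}x_0\rangle=\langle X,x_0\rangle$. Also $H\to0$ at $0$ and $H\to\infty$ at infinity, so \eqref{eq:growth} holds. If $M=\partial\Omega$ were a closed radial graph with $K=F$, then \eqref{eq:gauss} and the divergence theorem would give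
\[
0=\int_{\mathbb S^n}\nu\,d\nu=\int_MK\nu\,d\mu=\int_MF\nu\,d\mu=\int_\Omega DF\,dX .
\]
But $\langle DF,x_0\rangle=1-\tanh^2\langle X,x_0\rangle>0$ everywhere. So no solution exists, $G$-invariant or not.
\end{proof}

The ``if'' part of (b) is Theorem~\ref{thm:main}.

\subsection{Why the maximum principle does not suffice}
Under \eqref{eq:delta}, the information \eqref{eq:extremal} says only that $\max\rho>r_0$ and $\min\rho<R_0$. It would confine $M$ to a shell if $H$ were larger than $1$ near $0$ and smaller than $1$ near infinity; condition \eqref{eq:growth} has the opposite sign. Without symmetry the lower bound for $\rho$ does fail: for $F\equiv1$ every unit sphere with center $c$, $|c|<1$, is a solution, and $\min\rho=1-|c|$.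

The same sign spoils the linearized equation. For $H=|X|^a$ with $a>0$, equation \eqref{eq:main} reads $\Phi(u)=au$, and its linearization at the solution $u=0$ is $-\Delta-a$. This operator has a kernel whenever $a$ is an eigenvalue $m(m+n-1)$ of $-\Delta$ on $\mathbb S^n$. For even $m$ the kernel consists of even functions, so imposing the symmetry $G=\{\pm\mathrm{Id}\}$ does not remove it. A continuity method for \eqref{eq:main} itself thus lacks both a priori bounds and invertibility. We use a variational structure instead.

\section{The functional}\label{sec:functional}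

In this section $H$ is any positive continuous function on $\mathbb R^{n+1}\setminus\{0\}$ satisfying \eqref{eq:delta}, and $F=H|X|^{-n}$. Put
\[
p(x,t):=H(e^tx)\,e^t=e^{f(x,t)+t}=F(e^tx)\,e^{(n+1)t}.
\]
Equation \eqref{eq:main} is $E(u)=p(x,u)$. For $u\in C(\mathbb S^n)$ define $h_u(\nu):=\max_xe^{u(x)}\langle x,\nu\rangle$ and
\[
W(u):=\int h_u\,d\nu,\qquad V(u):=\int_{\mathbb S^n}\int_0^{e^{u(x)}}H(\tau x)\,d\tau\,dx,\qquad I:=W-V .
\]
In polar coordinates $V(u)=\int_{\Omega_u}F\,dX$, which is finite because $H\le1$ near $0$. If $\Omega_u$ is convex, $h_u$ is its support function, and $W(u)$ is a multiple of its mean width. Since $\|h_u-h_z\|_\infty\le\|e^u-e^z\|_\infty$ and $H$ is bounded on bounded sets, $I$ is continuous on $C(\mathbb S^n)$. The substitution $\tau=e^t$ gives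
\begin{equation}\label{eq:Vdiff}
V(u)-V(v)=\int_{\mathbb S^n}\int_{v(x)}^{u(x)}p(x,t)\,dt\,dx .
\end{equation}

Let $L(u):=\max e^u$ be the outer radius. If $e$ is a maximum point of $u$, then $h_u(\nu)\ge L(u)\langle e,\nu\rangle_+$, and $\int\langle e,\nu\rangle_+d\nu=\omega_n$ is the area of the projection of a hemisphere. Also $h_u(\nu)\ge e^{u(\nu)}$. Hence
\begin{equation}\label{eq:Wlower}
W(u)\ge\omega_nL(u),\qquad W(u)\ge\int e^u\,dx .
\end{equation}
For admissible $u$, formula \eqref{eq:gauss} gives
\begin{equation}\label{eq:Eint}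
\int E(u)\,dx=W(u),\qquad\int\frac{E(u)}{s_u}\,dx=|\mathbb S^n| .
\end{equation}
The next lemma says that $E(u)$ is the gradient of $W$, and that $W$ lies above its tangent planes in the variable $u=\log\rho$.

\begin{lemma}\label{lem:tangent}
For admissible $u$ and $z\in C(\mathbb S^n)$ we have $W(z)\ge W(u)+\int E(u)(z-u)\,dx$.
\end{lemma}

\begin{proof}
Let $\nu=\nu_u(x)$. Then $h_u(\nu)=s_u(x)=e^{u(x)}\langle x,\nu\rangle>0$, so
\[
h_z(\nu)\ge e^{z(x)}\langle x,\nu\rangle=s_u(x)\,e^{(z-u)(x)}\ge s_u(x)\bigl(1+(z-u)(x)\bigr).
\]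
Integrate over $\nu$ and use \eqref{eq:gauss} and \eqref{eq:Eint}.
\end{proof}

Let $u$ be admissible and $\phi$ smooth. For small $t$ the function $u+t\phi$ is admissible, and Lemma~\ref{lem:tangent}, applied in both directions, gives $t\int E(u)\phi\le W(u+t\phi)-W(u)\le t\int E(u+t\phi)\phi$. Together with \eqref{eq:Vdiff} this yields
\begin{equation}\label{eq:firstvar}
\frac d{dt}\Big|_{t=0}I(u+t\phi)=\int\bigl(E(u)-p(x,u)\bigr)\phi\,dx .
\end{equation}
So the admissible critical points of $I$ are exactly the solutions of \eqref{eq:main}.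

The growth conditions give $I$ the geometry of a mountain pass. We write $I(B_r)$ for $I(\log r)$; it tends to $0$ as $r\to0$.

\begin{lemma}\label{lem:pass}
Let $c_0:=\delta\omega_nr_0$ and $R_1:=R_0(1+2/\delta)$.
\begin{enumerate}
\item[(i)] $I(B_r)\le C_0$ for all $r>0$, and $I(B_{R_1})<0$.
\item[(ii)] If $L(u)\le r_0$, then $I(u)>0$. If $L(u)=r_0$, then $I(u)\ge c_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $I(B_r)=\int_0^r\int(1-H(\tau x))\,dx\,d\tau$. The integrand is less than $1$ everywhere and at most $-\delta$ for $\tau\ge R_0$. So $I(B_r)\le|\mathbb S^n|R_0=C_0$, and $I(B_{R_1})\le|\mathbb S^n|(R_0-\delta(R_1-R_0))=-|\mathbb S^n|R_0$.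

(ii) If $L(u)\le r_0$, then $V(u)\le(1-\delta)\int e^u\le(1-\delta)W(u)$ by \eqref{eq:Wlower}, so $I(u)\ge\delta W(u)\ge\delta\omega_nL(u)$.
\end{proof}

Thus every continuous path from a body inside $B_{r_0}$ to a body of negative energy must cross $\{L=r_0\}$, where $I\ge c_0$, while the path of balls stays below $C_0$.

\begin{remark}\label{rem:min}
This geometry is used only to produce a solution; we make no claim about the type of the critical point found. Solutions of different types occur. Let $H=H(|X|)$ be smooth and radial with $H(r_1)=1$, and let $\phi(\varrho)=\varrho-\int_0^\varrho H$, so that $I(B_\varrho)=|\mathbb S^n|\phi(\varrho)$, $\phi'(r_1)=0$ and $\phi''(r_1)=-H'(r_1)$. If $H'(r_1)>0$, the solution $\partial B_{r_1}$ is a strict local maximum of $I$ among centered balls. If $H'(r_1)<0$, which \eqref{eq:delta} allows at intermediate radii, it is a strict local minimum of $I$ in $C(\mathbb S^n)$, because $I(z)\ge\int\phi(e^z)\,dx$ by \eqref{eq:Wlower}, with equality for constant $z$.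
\end{remark}

\section{The method, worked out for $H=|X|^a$}\label{sec:model}

A mountain-pass argument needs a deformation that lowers $I$. By \eqref{eq:firstvar}, and since $\log E(u)-\log p(x,u)=\Phi(u)-f(x,u)$, the evolution $\partial_tu=f(x,u)-\Phi(u)=\log(F/K)$ formally satisfies
\[
\frac d{dt}I(u)=-\int(E-p)\log\frac Ep\,dx\le0 .
\]
We do not solve this flow. We use time steps of length $1/\kappa$, implicit in $\Phi$ and explicit in $f$: given $v$, let $u=T_\kappa v$ solve $\kappa(u-v)=f(x,v)-\Phi(u)$, that is,
\begin{equation}\label{eq:T}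
\Phi(u)+\kappa u=f(x,v)+\kappa v .
\end{equation}
The left side obeys the maximum principle, so \eqref{eq:T} is uniquely solvable (Section~\ref{sec:aux}); for large $\kappa$ the right side is increasing in $v$, so $T_\kappa$ preserves order; and fixed points of $T_\kappa$ solve \eqref{eq:main}.

Take $H=|X|^a$ with $a>0$, so $f(x,t)=at$. On constants $\Phi=0$, and \eqref{eq:T} is solved by $T_\kappa t=(1+a/\kappa)t$. After $j$ steps with parameters $\kappa_0,\dots,\kappa_{j-1}$, the ball $B_r$ has become the ball of radius $r^{\pi_j}$, where $\pi_j=\prod_{i<j}(1+a/\kappa_i)$, and $\pi_j\to\infty$ exactly when the total time $\sum1/\kappa_i$ is infinite. In that case balls with $r<1$ shrink to the origin and balls with $r>1$ expand to infinity. The solution $r=1$ is a repelling fixed point, and iterating from an arbitrary ball does not find it.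

The energy finds it. Here $I(B_\varrho)=|\mathbb S^n|\bigl(\varrho-\frac{\varrho^{a+1}}{a+1}\bigr)$ increases from $0$ on $(0,1]$ and decreases to $-\infty$ on $[1,\infty)$. Fix a level $0<c<I(B_1)$. Then $\{\varrho:I(B_\varrho)\ge c\}=[\varrho_1,\varrho_2]$ with $\varrho_1<1<\varrho_2$, and the set of starting radii whose $j$-th iterate still has energy at least $c$ is
\[
J_j=\bigl[\varrho_1^{1/\pi_j},\,\varrho_2^{1/\pi_j}\bigr].
\]
These compact sets are nonempty and decrease in $j$, and their intersection is $\{1\}$. If the total time were finite, the intersection would be a whole interval, and the iterates starting at $r\ne1$ in it would converge to balls that are not solutions.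

The general proof follows this pattern. The sets $J_j$ are nonempty by Lemma~\ref{lem:pass} and decrease because each step lowers $I$. A radius $\hat r$ in their intersection has iterates with energy in $[c_0,C_0]$, and infinite total time forces the dissipation $\int(E-p)\log(E/p)$ to tend to $0$ along a subsequence. What the model does not show is the shape: in general the iterates are not balls, and we must keep them from becoming long and thin, or from having the origin approach their boundary. This is where the symmetry enters (Section~\ref{sec:symmetry}), together with the fact that the iterates of nested balls remain nested (Section~\ref{sec:bounds}).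

\section{The auxiliary equation}\label{sec:aux}

We recall three standard facts of elliptic theory; $0<\alpha<1$.
\begin{enumerate}
\item[(S1)] (Schauder, linear.) If $(a^{ij})>0$, $a^{ij}$ and $\beta^i$ are of class $C^{0,\alpha}$ on $\mathbb S^n$ and $\kappa>0$ is a constant, then $\phi\mapsto-a^{ij}\phi_{ij}+\beta^i\phi_i+\kappa\phi$ is an isomorphism $C^{2,\alpha}\to C^{0,\alpha}$. (It is injective by the maximum principle, and such operators have index zero.)
\item[(S2)] (Schauder bootstrap.) If $w\in C^{2,\alpha}_{\mathrm{loc}}$ solves $N(x,w,Dw,D^2w)=0$ in an open set of $\mathbb R^n$, where $N$ is of class $C^{k,\alpha}$, $k\ge1$, and elliptic along $w$, then $w\in C^{k+2,\alpha}_{\mathrm{loc}}$. (Difference quotients of $w$ solve linear elliptic equations with H\"older coefficients.)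
\item[(EK)] (Evans--Krylov, \cite{GT}.) Let $w$ be a smooth solution of $N(x,w,Dw,D^2w)=0$ in a ball, with $N$ smooth, concave in $D^2w$, and uniformly elliptic on the range of the solution. Then on the concentric ball of half the radius $\|w\|_{C^{2,\alpha}}\le C$, where $\alpha>0$ and $C$ depend only on $n$, the radius, the ellipticity constants, $\|w\|_{C^2}$, and the $C^2$ norm of $N$ on that range.
\end{enumerate}

\begin{lemma}\label{lem:aux}
Let $q\in C^\infty(\mathbb S^n)$ and $\kappa>0$. There is a unique admissible $u$ with $\Phi(u)+\kappa u=q$. If $u_1,u_2$ are admissible and $\Phi(u_i)+\kappa u_i=q_i$, then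
\begin{equation}\label{eq:auxcomp}
\max(u_1-u_2)\le\kappa^{-1}\max(q_1-q_2).
\end{equation}
If $q$ is $G$-invariant, so is $u$.
\end{lemma}

\begin{proof}
At a maximum point of $u_1-u_2$, \eqref{eq:comp} reads $q_1-\kappa u_1\ge q_2-\kappa u_2$, which is \eqref{eq:auxcomp}. Uniqueness follows, and so does invariance, since $u\circ g$ solves the equation with right side $q\circ g$. For existence, let $\mathcal T$ be the set of $\tau\in[0,1]$ for which $\Phi(u)+\kappa u=\tau q$ has an admissible solution. It contains $0$, with $u=0$. We show that it is open and closed.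

\emph{Openness.} The set $\{A[u]>0\}$ is open in $C^{2,\alpha}$. With $(a^{ij})=A[u]^{-1}$, the linearization of $\Phi(u)+\kappa u$ at $u$ is
\[
\phi\mapsto-a^{ij}\phi_{ij}+2a^{ij}u_i\phi_j-(n+2)\frac{\langle\nabla u,\nabla\phi\rangle}{1+|\nabla u|^2}+\kappa\phi ,
\]
an isomorphism by (S1). The implicit function theorem gives $C^{2,\alpha}$ solutions with $A[u]>0$ for nearby $\tau$, and they are smooth by (S2).

\emph{Bounds of order zero and one.} Let $u$ be an admissible solution for some $\tau$; below, $C$ and $c$ denote positive constants that depend only on $n$, $\kappa$ and $q$. Comparison with the solution $0$ for the right side $0$ gives $|u|\le m:=\|q\|_\infty/\kappa$. Then $e^{-m}\le s\le e^m$ for $s=\langle X,\nu\rangle$ on $M=M_u$, and $|\nabla u|\le e^{2m}$ by \eqref{eq:grad}.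

\emph{Curvature bound.} By \eqref{eq:Phi}, $\log K=\psi(X)$ on $M$, where $\psi(X)=\tau q(X/|X|)-(n+\kappa)\log|X|$ is bounded in $C^2$ on the shell $e^{-m}\le|X|\le e^m$. From now on in this step, $\nabla$ is the Levi-Civita connection of $M$, $b$ is the second fundamental form, and $\lambda_{\max}$ is the largest principal curvature. We apply the maximum principle to $P=\log\lambda_{\max}-\log s$; the role of the second term will appear in \eqref{eq:final}.

Let $P$ attain its maximum at $X_0$, and let $e_1,\dots,e_n$ be an orthonormal basis of principal directions at $X_0$ with curvatures $\lambda_1=\lambda_{\max},\lambda_2,\dots,\lambda_n>0$. Put $\mathcal H=\sum_i\lambda_i$. The function $\lambda_{\max}$ need not be smooth, so we touch it from below. Let $\gamma_i$ be the geodesic of $M$ through $X_0$ with velocity $e_i$, and let $\xi$ be the parallel transport of $e_1$ along $\gamma_i$. Then $b(\xi,\xi)\le\lambda_{\max}$ with equality at $X_0$, so $\log b(\xi,\xi)-\log s$ has a local maximum at $X_0$ along $\gamma_i$. Since $\xi$ and $\gamma_i'$ are parallel,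 the first two derivatives of $b(\xi,\xi)$ along $\gamma_i$ at $X_0$ are $\nabla_ib_{11}$ and $\nabla_i\nabla_ib_{11}$. Dividing the second-derivative inequality by $\lambda_i$, summing, and dropping the nonnegative terms $(\nabla_is)^2/s^2$, we get at $X_0$
\begin{equation}\label{eq:maxP}
0\ge\sum_i\frac1{\lambda_i}\Bigl(\frac{\nabla_i\nabla_ib_{11}}{\lambda_1}-\frac{(\nabla_ib_{11})^2}{\lambda_1^2}\Bigr)-\frac1s\sum_i\frac{\nabla_i\nabla_is}{\lambda_i}.
\end{equation}
We compute the terms on the right.

By the Codazzi equation $\nabla_lb_{ij}$ is symmetric in all indices, so $\nabla_i\nabla_ib_{11}=\nabla_i\nabla_1b_{1i}$ and $\nabla_1\nabla_1b_{ii}=\nabla_1\nabla_ib_{1i}$. By the Ricci identity the difference is the sectional curvature of the plane spanned by $e_1,e_i$ times $\lambda_1-\lambda_i$, and by the Gauss equation this curvature is $\lambda_1\lambda_i$. Thus, without summation,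
\[
\nabla_i\nabla_ib_{11}=\nabla_1\nabla_1b_{ii}+\lambda_i\lambda_1^2-\lambda_i^2\lambda_1 .
\]
Next we differentiate the equation. Along a geodesic, $K=\det B$, where $B$ is the matrix of $b$ in a parallel orthonormal frame, and $(\log\det B)'=\operatorname{tr}(B^{-1}B')$, $(\log\det B)''=\operatorname{tr}(B^{-1}B'')-\operatorname{tr}(B^{-1}B'B^{-1}B')$. Hence
\[
\sum_i\frac{\nabla_lb_{ii}}{\lambda_i}=\nabla_l\psi,\qquad\sum_i\frac{\nabla_1\nabla_1b_{ii}}{\lambda_i}=\nabla_1\nabla_1\psi+\sum_{i,j}\frac{(\nabla_1b_{ij})^2}{\lambda_i\lambda_j}.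
\]
The first sum in \eqref{eq:maxP} therefore equals
\[
\frac{\nabla_1\nabla_1\psi}{\lambda_1}+n\lambda_1-\mathcal H+\Bigl[\frac1{\lambda_1}\sum_{i,j}\frac{(\nabla_1b_{ij})^2}{\lambda_i\lambda_j}-\sum_i\frac{(\nabla_ib_{11})^2}{\lambda_i\lambda_1^2}\Bigr].
\]
The bracket is nonnegative: the terms with $j=1$ of the double sum cancel the last sum, because $\nabla_1b_{i1}=\nabla_ib_{11}$.

For $s$ we use the Gauss and Weingarten formulas $\nabla_i\nabla_jX=-b_{ij}\nu$ and $\nabla_i\nu=\sum_lb_{il}e_l$. They give $\nabla_js=\sum_lb_{jl}\langle X,e_l\rangle$ and, with Codazzi, $\nabla_i\nabla_is=\sum_l\langle X,e_l\rangle\nabla_lb_{ii}+\lambda_i-s\lambda_i^2$ at $X_0$. So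
\[
\sum_i\frac{\nabla_i\nabla_is}{\lambda_i}=\langle X,\nabla\psi\rangle+n-s\mathcal H .
\]
Inserting both computations into \eqref{eq:maxP},
\begin{equation}\label{eq:final}
0\ge\frac{\nabla_1\nabla_1\psi}{\lambda_1}+(n\lambda_1-\mathcal H)+\mathcal H-\frac{\langle X,\nabla\psi\rangle+n}{s}.
\end{equation}
The term $n\lambda_1-\mathcal H$ coming from $\log\lambda_{\max}$ is nonnegative but vanishes at umbilic points; the term $+\mathcal H$ coming from $-\log s$ turns it into $n\lambda_1$. Finally $\nabla_1\nabla_1\psi=D^2\psi(e_1,e_1)-\lambda_1D\psi(\nu)\ge-C(1+\lambda_1)$, and the last term of \eqref{eq:final} is bounded. So $n\lambda_1\le C(1+1/\lambda_1)$, which gives $\lambda_1\le C$ at $X_0$. Since $P\le P(X_0)$ and $e^{-m}\le s\le e^m$, we get $\lambda_{\max}\le C$ on $M$. As $K=e^\psi\ge c$, every principal curvature is at least $c/C^{n-1}$. The induced metric is comparable to $\sigma$ and $b=s\,A[u]$, so the eigenvalues of $A[u]$ relative to $\sigma$ lie between two positive constants independent of $\tau$.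

\emph{Closedness.} The solutions are now bounded in $C^2$. In a chart, $v=-u$ solves
\[
\log\det\bigl(\sigma_{ij}+v_iv_j+\partial_{ij}v-\Gamma_{ij}^lv_l\bigr)-\log\det\sigma-\tfrac{n+2}2\log(1+|\nabla v|^2)-\kappa v-\tau q=0 .
\]
For fixed $x$ and $Dv$ the left side is $\log\det$ of an affine function of $D^2v$, hence concave on the convex set where the matrix is positive definite, and it is uniformly elliptic by the two-sided bound on $A[u]$. By (EK) the solutions are bounded in $C^{2,\alpha}$ for some $\alpha>0$. If $\tau_i\in\mathcal T$ and $\tau_i\to\tau$, a subsequence of the solutions converges in $C^2$ to a $C^{2,\alpha}$ solution for $\tau$, which has $A[u]>0$ by the uniform lower bound and is smooth by (S2).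
\end{proof}

\section{Two consequences of symmetry}\label{sec:symmetry}

The hypothesis that $G$ is fixed-point free enters the proof only through the two lemmas of this section. The first turns a lower bound for the average of the radial function into an inscribed ball about the origin.

\begin{lemma}\label{lem:centroid}
Let $\Omega\subset B_t$ be a $G$-invariant convex body with $0$ in its interior and radial function $\rho$, and let $\int\rho\,dx\ge a>0$. Then $B_{\varrho(a,t)}\subset\Omega$, where
\[
\varrho(a,t):=\frac{\omega_{n+1}\,(a/|\mathbb S^n|)^{n+1}}{(n+2)\,\omega_n\,t^n}.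
\]
\end{lemma}

\begin{proof}
The centroid of $\Omega$ is fixed by $G$, hence it is $0$. Write $h=h_\Omega$ and $d=n+1$, and fix $\nu\in\mathbb S^n$. We claim that $h(-\nu)\le d\,h(\nu)$. Put $\ell=h(\nu)+h(-\nu)$ and take $Q\in\Omega$ with $\langle Q,\nu\rangle=-h(-\nu)$. In polar coordinates about $Q$, $\Omega=\{Q+\tau\omega:\omega\in\mathbb S^n,\ 0\le\tau\le R(\omega)\}$, and $0\le R(\omega)\langle\omega,\nu\rangle\le\ell$ because $\Omega$ lies in the slab $-h(-\nu)\le\langle X,\nu\rangle\le h(\nu)$. Since the centroid is $0$,
\[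
h(-\nu)\operatorname{vol}\Omega=\int_\Omega\langle X-Q,\nu\rangle\,dX=\frac1{d+1}\int R^{d+1}\langle\omega,\nu\rangle\,d\omega\le\frac\ell{d+1}\int R^d\,d\omega=\frac{d\,\ell}{d+1}\operatorname{vol}\Omega .
\]
So $(d+1)h(-\nu)\le d\,h(\nu)+d\,h(-\nu)$, which is the claim.

Hence $\Omega$ lies in $B_t$ and in a slab of width $\ell\le(n+2)h(\nu)$, so $\operatorname{vol}\Omega\le(n+2)h(\nu)\,\omega_nt^n$. On the other hand, Jensen's inequality and $|\mathbb S^n|=(n+1)\omega_{n+1}$ give $\operatorname{vol}\Omega=\frac1{n+1}\int\rho^{n+1}dx\ge\omega_{n+1}(a/|\mathbb S^n|)^{n+1}$. So $h(\nu)\ge\varrho(a,t)$ for every $\nu$.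
\end{proof}

Without symmetry the lemma fails: the unit ball with center $c$, $|c|<1$, has $\rho(x)=\langle x,c\rangle+(\langle x,c\rangle^2+1-|c|^2)^{1/2}\ge2\langle x,c\rangle_+$, so $\int\rho\,dx\ge2\omega_n|c|$, while $\min\rho=1-|c|$.

The second lemma says that the support function of a long symmetric body is large outside a thin band. For $G=\{\pm\mathrm{Id}\}$ this is immediate: if $L\theta\in\Omega$ with $|\theta|=1$, then $h_\Omega(\nu)\ge L|\langle\theta,\nu\rangle|$. In general we average over the group.

\begin{lemma}\label{lem:band}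
Let $\Omega$ be a $G$-invariant convex body, $L=\max_{X\in\Omega}|X|$ and $R>0$. Then
\[
\bigl|\{\nu\in\mathbb S^n:h_\Omega(\nu)\le R\}\bigr|\le2|\mathbb S^{n-1}|\,\beta,\qquad\beta:=\Bigl(\frac{2(n+1)R}L\Bigr)^{1/2}.
\]
\end{lemma}

\begin{proof}
The closure $\bar G$ of $G$ in $O(n+1)$ is a compact group, and it leaves the closed set $\Omega$ invariant. Let $dg$ be its Haar measure, the translation-invariant probability measure on $\bar G$. Choose a unit vector $\theta$ with $L\theta\in\Omega$. The vector $\int g\theta\,dg$ is fixed by $G$, so it is $0$. The matrix $\mathcal S=\int(g\theta)(g\theta)^T\,dg$ is symmetric, nonnegative and of trace $1$, so it has a unit eigenvector $\theta'$ with eigenvalue at least $1/(n+1)$.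

Let $h_\Omega(\nu)\le R$ and $\phi(g)=\langle g\theta,\nu\rangle$. Since $Lg\theta\in\Omega$, we have $\phi\le R/L$. Since $\int\phi\,dg=0$, we have $\int|\phi|\,dg=2\int\phi_+\,dg\le2R/L$. Since $|\phi|\le1$,
\[
\frac{\langle\nu,\theta'\rangle^2}{n+1}\le\langle\nu,\mathcal S\nu\rangle=\int\phi^2\,dg\le\int|\phi|\,dg\le\frac{2R}L .
\]
So $\nu$ lies in the band $|\langle\nu,\theta'\rangle|\le\beta$, and $\theta'$ does not depend on $\nu$. The area of the band is $|\mathbb S^{n-1}|$ times the integral of $(1-t^2)^{(n-2)/2}$ over $|t|\le\min(\beta,1)$, and the integrand is at most $1$ because $n\ge2$.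
\end{proof}

Again symmetry is needed: the convex hull of $B_R$ and $L\theta$ has support function $\max(R,L\langle\theta,\nu\rangle)$, which equals $R$ on a hemisphere for every $L$.

\section{The iteration and the choice of the radius}\label{sec:iteration}

Let $F$, $G$, $\delta,r_0,R_0,C_0,\bar R,H^*$ be as in Theorem~\ref{thm:quant}, and $c_0,R_1$ as in Lemma~\ref{lem:pass}.

\subsection{Constants and truncation}
For $T_\kappa$ to preserve order we need $f$ to be Lipschitz in $t$, which \eqref{eq:growth} does not give. We therefore replace $H$ by constants near $0$ and near infinity. The solution of the modified problem must lie in the region where nothing was changed, so its bounds must not depend on the modification. To make this evident, we fix the bounds first: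
\begin{equation}\label{eq:rstar}
a_0:=\frac{\min\{1,c_0/6\}}{H^*},\qquad r_*:=\min\{r_0,\varrho(a_0,\bar R)\},
\end{equation}
and then, with a lower bound $H_*\in(0,1+\delta]$ of $H$ on $\{|X|\ge r_*\}$,
\begin{equation}\label{eq:Rstar}
c_1:=\tfrac12|\mathbb S^n|\bigl(1-(1+\delta)^{-1/2}\bigr),\qquad R_*:=6(n+1)R_0\Bigl(\frac{18R_0|\mathbb S^{n-1}|}{H_*c_1r_*}\Bigr)^2 .
\end{equation}
These have the dependence stated in Theorem~\ref{thm:quant}; their form is dictated by Propositions~\ref{prop:inner} and~\ref{prop:outer}.

Let $\Lambda:=\max\{\bar R,R_*\}$, and let $\chi_0,\chi_1$ be smooth radial functions with values in $[0,1]$ such that $\chi_0=0$ for $|X|\le r_*/2$, $\chi_0=1$ for $|X|\ge r_*$, $\chi_1=1$ for $|X|\le\Lambda$, and $\chi_1=0$ for $|X|\ge2\Lambda$. Put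
\[
\tilde H:=(1-\chi_0)(1-\delta)+\chi_0\chi_1H+(1-\chi_1)(1+\delta),\qquad\tilde F:=\tilde H|X|^{-n}.
\]
For $|X|\le r_*\le r_0$ this is a convex combination of $H$ and $1-\delta$; for $r_*\le|X|\le\Lambda$ it is $H$; and for $|X|\ge\Lambda>R_0$ it is a convex combination of $H$ and $1+\delta$. So $\tilde H$ is smooth, positive and $G$-invariant, satisfies \eqref{eq:delta}, and
\begin{equation}\label{eq:Htilde}
\tilde H\le H^*\ \text{ on }B_{\bar R}\setminus\{0\},\qquad\tilde H\ge H_*\ \text{ on }\{|X|\ge r_*\},\qquad\tilde H=H\ \text{ on }\{r_*\le|X|\le R_*\}.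
\end{equation}
\emph{From now on $f,p,V,I$ are formed with $\tilde H$}; Section~\ref{sec:functional} applies to them. Since $\tilde H$ is constant near $0$ and near infinity, $f_\infty:=\sup|f|$ and $C_f:=\sup|\partial_tf|$ are finite, and $|\partial_t\log p|\le C_p:=1+C_f$.

\subsection{One step}
For $\kappa\ge\max\{C_f,1\}$ and admissible $v$, let $T_\kappa v$ be the admissible solution of \eqref{eq:T} given by Lemma~\ref{lem:aux}, and let $\mathcal R(v):=\|f(\cdot,v)-\Phi(v)\|_\infty$ be the residual of $v$ in \eqref{eq:main}.

\begin{lemma}\label{lem:T}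
Let $\kappa\ge\max\{C_f,1\}$ and let $v,v_1,v_2$ be admissible.
\begin{enumerate}
\item[(i)] If $v_1\le v_2$, then $T_\kappa v_1\le T_\kappa v_2$. In any case $\|T_\kappa v_1-T_\kappa v_2\|_\infty\le(1+C_f/\kappa)\|v_1-v_2\|_\infty$. If $v$ is $G$-invariant, so is $T_\kappa v$.
\item[(ii)] If $v\le\log r$ with $r\le r_0$, then $T_\kappa v\le\log r$.
\item[(iii)] $\|T_\kappa v-v\|_\infty\le\mathcal R(v)/\kappa$ and $\mathcal R(T_\kappa v)\le(1+C_f/\kappa)\mathcal R(v)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The function $t\mapsto f(x,t)+\kappa t$ is nondecreasing and Lipschitz with constant $\kappa+C_f$. Apply Lemma~\ref{lem:aux}.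

(ii) By \eqref{eq:delta}, $f(x,v)+\kappa v\le\log(1-\delta)+\kappa\log r<\kappa\log r$, and the constant $\log r$ solves the auxiliary equation with right side $\kappa\log r$. Apply \eqref{eq:auxcomp}.

(iii) Let $u=T_\kappa v$. The functions $u$ and $v$ solve the auxiliary equation with right sides $f(x,v)+\kappa v$ and $\Phi(v)+\kappa v$, which differ by at most $\mathcal R(v)$; this gives the first bound. By \eqref{eq:T}, $f(x,u)-\Phi(u)=f(x,u)-f(x,v)+\kappa(u-v)$, so $\mathcal R(u)\le(C_f+\kappa)\|u-v\|_\infty$.
\end{proof}

A step lowers the energy if it is short. The implicit treatment of $\Phi$ fits Lemma~\ref{lem:tangent}, which controls the change of $W$ without error; the explicit treatment of $f$ costs a quadratic error in $V$, which is absorbed for large $\kappa$.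

\begin{lemma}\label{lem:energy}
Let $v$ be admissible, $\kappa-1\ge4C_p$, $u=T_\kappa v$, $w=u-v$ and $y=(\kappa-1)w$. Then
\begin{equation}\label{eq:Ep}
E(u)=p(x,v)\,e^{-y}.
\end{equation}
If moreover $\|w\|_\infty\le1/(4C_p)$, then
\[
I(u)-I(v)\le-\frac D{2(\kappa-1)},\qquad D:=\int p(x,v)\,y(1-e^{-y})\,dx\ge0 .
\]
\end{lemma}

By \eqref{eq:Ep}, $D=\int(E(u)-p(x,v))\log\frac{E(u)}{p(x,v)}\,dx$ is the discrete form of the dissipation in Section~\ref{sec:model}.

\begin{proof}
Rearranging \eqref{eq:T} gives $\Phi(u)+u=f(x,v)+v-(\kappa-1)w$, which is \eqref{eq:Ep}. Write $p=p(x,v)$. Lemma~\ref{lem:tangent} with $z=v$ gives $W(u)-W(v)\le\int E(u)w=\int pe^{-y}w$.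

We bound the inner integral in \eqref{eq:Vdiff} from below, using $e^{-C_p|t-v|}\le p(x,t)/p\le e^{C_p|t-v|}$. Where $w\ge0$ it is at least $p\int_0^we^{-C_pt}dt\ge p\int_0^w(1-C_pt)\,dt\ge p(w-C_pw^2)$. Where $w<0$ it is at least $-p\int_0^{|w|}e^{C_pt}dt=-p(e^{b}-1)/C_p$ with $b=C_p|w|\le1$, and $e^b-1\le b+b^2$ on $[0,1]$ bounds this below by $-p(|w|+C_pw^2)=p(w-C_pw^2)$. Hence $V(u)-V(v)\ge\int p(w-C_pw^2)$ and
\[
I(u)-I(v)\le-\int p\,\bigl[w(1-e^{-y})-C_pw^2\bigr]dx .
\]
It remains to show $2C_pw^2\le w(1-e^{-y})$, since $\int p\,w(1-e^{-y})=D/(\kappa-1)$. Note that $w$ and $y$ have the same sign. If $y<0$, then $w(1-e^{-y})=|w|(e^{|y|}-1)\ge|w||y|=(\kappa-1)w^2\ge2C_pw^2$. If $0\le y\le1$, then $1-e^{-y}\ge y/2\ge2C_pw$. If $y\ge1$, then $1-e^{-y}\ge\frac12\ge2C_pw$ by the bound on $\|w\|_\infty$.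
\end{proof}

\subsection{The choice of the time steps}
Two requirements compete. All steps must be short, and Lemma~\ref{lem:T}(iii) guarantees this only if $\kappa$ keeps up with the residual, which it allows to grow by a factor at each step. On the other hand the total time $\sum1/\kappa_j$ must be infinite. Linear growth of $\kappa_j$ meets both. Let
\[
\eta:=\tfrac14\log(1+\delta),\qquad\varepsilon_0:=\min\Bigl\{\frac1{1+4C_p},\eta\Bigr\},\qquad\kappa_j:=\frac{1+f_\infty+j}{\varepsilon_0}\quad(j\ge0),
\]
and for $r\in(0,R_1]$ put $u_0^r:=\log r$, $u_{j+1}^r:=T_{\kappa_j}u_j^r$, $\Omega_j^r:=\Omega_{u_j^r}$. All $u^r_j$ are admissible and $G$-invariant, and $\kappa_j-1\ge4C_p$.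

We claim that $\mathcal R(u_j^r)\le f_\infty+j$. This holds for $j=0$ because $\Phi(\log r)=0$. If it holds for $j$, then $C_f\le1/\varepsilon_0$ and Lemma~\ref{lem:T}(iii) give $\mathcal R(u_{j+1}^r)\le f_\infty+j+\frac{f_\infty+j}{1+f_\infty+j}\le f_\infty+j+1$. Consequently
\begin{equation}\label{eq:step}
\|u_{j+1}^r-u_j^r\|_\infty\le\varepsilon_0\le\frac1{4C_p}\qquad\text{for all }r\text{ and }j,
\end{equation}
and Lemma~\ref{lem:energy} applies to every step. With Lemmas~\ref{lem:T} and~\ref{lem:pass}(i), we obtain for each $j$: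
\begin{enumerate}
\item[(P1)] $\Omega_j^r\subset\Omega_j^{r'}$ for $r\le r'$, and $r\mapsto u_j^r$ is continuous in $C(\mathbb S^n)$;
\item[(P2)] $L(u_j^{r_0})\le r_0$;
\item[(P3)] $I(u_{j+1}^r)\le I(u_j^r)\le I(B_r)\le C_0$.
\end{enumerate}

\subsection{The radius $\hat r$}

\begin{proposition}\label{prop:select}
There is $\hat r\in[r_0,R_1]$ such that $u_j:=u_j^{\hat r}$ satisfies $c_0\le I(u_j)\le C_0$ for all $j$. If $D_j$ is the quantity $D$ of Lemma~\ref{lem:energy} for the step from $u_j$ to $u_{j+1}$, then $D_j\to0$ along a subsequence.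
\end{proposition}

\begin{proof}
Let $J_j=\{r\in[r_0,R_1]:I(u_j^r)\ge c_0\}$. It is compact by (P1) and the continuity of $I$, and $J_{j+1}\subset J_j$ by (P3). It is nonempty: $I(u_j^{R_1})\le I(B_{R_1})<0$, so $L(u_j^{R_1})>r_0$ by Lemma~\ref{lem:pass}(ii), while $L(u_j^{r_0})\le r_0$; by continuity $L(u_j^r)=r_0$ for some $r\in[r_0,R_1]$, and this $r$ lies in $J_j$ by Lemma~\ref{lem:pass}(ii). Take $\hat r\in\bigcap_jJ_j$. Summing Lemma~\ref{lem:energy} over all steps gives $\sum_jD_j/(2(\kappa_j-1))\le C_0-c_0$. Since $\sum_j1/(\kappa_j-1)=\infty$, we have $\liminf D_j=0$.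
\end{proof}

From now on $j$ runs through this subsequence, and we write $v=u_j$, $u=u_{j+1}$, $\rho_v=e^v$, $\rho_u=e^u$, $p=p(x,v)=\tilde H(\rho_vx)\rho_v$, with $w$, $y$, $D=D_j$ as in Lemma~\ref{lem:energy}. By \eqref{eq:step},
\begin{equation}\label{eq:ratio}
e^{-\eta}\le\rho_u/\rho_v\le e^\eta,\qquad e^\eta\le3 .
\end{equation}

\section{Inner and outer bounds}\label{sec:bounds}

\subsection{The inner bound}
By Lemma~\ref{lem:centroid} it suffices to bound $\int\rho_v\,dx$ from below in terms of the outer radius. For a large body the energy bound offers this: by \eqref{eq:Wlower}, $V=W-I\ge\omega_nL-C_0$, and $V\le\sup\tilde H\int\rho$. But $\sup\tilde H$ depends on the values of $H$ up to the radius $2\Lambda$, where $\Lambda\ge R_*$, and $R_*$ depends on the inner bound; since $H$ has no upper bound at infinity, the argument would be circular. Nestedness breaks the circle: we apply the argument to the smaller member of the family $\Omega^r_j$ whose outer radius is exactly $\bar R$, where only $H^*$ matters.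

\begin{proposition}\label{prop:inner}
If $D\le c_0/2$, then $\rho_v\ge r_*$.
\end{proposition}

\begin{proof}
\emph{Case $L(v)\ge\bar R$.} Since $L(u_j^{r_0})\le r_0<\bar R$, (P1) gives $r'\in[r_0,\hat r]$ with $L(u_j^{r'})=\bar R$. By \eqref{eq:Wlower}, (P3) and \eqref{eq:C0}, $V(u_j^{r'})\ge\omega_n\bar R-C_0=1$. As $\Omega_j^{r'}\subset B_{\bar R}$, where $\tilde H\le H^*$, the radial function of $\Omega_j^{r'}$ has integral at least $1/H^*\ge a_0$. Lemma~\ref{lem:centroid} and (P1) give $B_{r_*}\subset\Omega_j^{r'}\subset\Omega_v$.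

\emph{Case $L(v)<\bar R$.} Now the lower energy bound is used. By \eqref{eq:Eint}, $\int E(u)\,dx=W(u)\ge I(u)\ge c_0$. By \eqref{eq:Ep}, $E(u)\le ep$ where $y\ge-1$; where $y<-1$, $E(u)=p+p(e^{|y|}-1)\le p+p|y|(e^{|y|}-1)=p+p\,y(1-e^{-y})$. Hence $c_0\le e\int p\,dx+D$, and $\int p\,dx\ge c_0/(2e)\ge c_0/6$. Since $\rho_v<\bar R$, we have $p\le H^*\rho_v$, so $\int\rho_v\,dx\ge c_0/(6H^*)\ge a_0$, and Lemma~\ref{lem:centroid} applies to $\Omega_v\subset B_{\bar R}$.
\end{proof}

\subsection{The outer bound}
The idea is best seen on an exact solution. There \eqref{eq:gauss} reads $d\nu=(H\rho/s)\,dx\ge H\,dx$. The total area of the normals is $|\mathbb S^n|$, and $H\ge1+\delta$ where $\rho\ge R_0$, so the directions with $\rho<R_0$ fill a definite fraction of the sphere, and they carry a definite amount of $E\,dx=h\,d\nu$. But their normals satisfy $h<R_0$, and for a long symmetric body such normals lie in a thin band. For the iterates the equation holds up to the factor $e^{-y}$, and we discard the small set where this factor is not close to $1$ from below.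

\begin{proposition}\label{prop:outer}
For all large $j$ in the subsequence, $\rho_u\le R_*$.
\end{proposition}

\begin{proof}
For large $j$, Proposition~\ref{prop:inner} and \eqref{eq:Htilde} give
\begin{equation}\label{eq:plower}
p\ge H_*r_* .
\end{equation}
Let $Z=\{y\ge\eta\}$. Since $y(1-e^{-y})$ is nonnegative and increasing for $y\ge0$, we have $|Z|\le D/(H_*r_*\eta(1-e^{-\eta}))\to0$. Off $Z$, \eqref{eq:Ep} gives $E(u)\ge e^{-\eta}p$.

On $S_1=\{\rho_v\ge R_0\}\setminus Z$ we use $s_u\le\rho_u$, \eqref{eq:delta} and \eqref{eq:ratio}: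
\[
\frac{E(u)}{s_u}\ge e^{-\eta}(1+\delta)\frac{\rho_v}{\rho_u}\ge e^{-2\eta}(1+\delta)=(1+\delta)^{1/2}.
\]
By \eqref{eq:Eint}, $|S_1|\le(1+\delta)^{-1/2}|\mathbb S^n|$. So $S_2=\{\rho_v<R_0\}\setminus Z$ has $|S_2|=|\mathbb S^n|-|S_1|-|Z|\ge2c_1-|Z|\ge c_1$ for large $j$, and by \eqref{eq:plower}
\[
\int_{S_2}E(u)\,dx\ge\tfrac13H_*r_*c_1 .
\]
On $S_2$ we have $h_u(\nu_u(x))=s_u(x)\le\rho_u(x)\le3R_0$. By \eqref{eq:gauss} and Lemma~\ref{lem:band} with $\Omega=\Omega_u$ and $R=3R_0$,
\[
\int_{S_2}E(u)\,dx=\int_{\nu_u(S_2)}h_u\,d\nu\le3R_0\cdot2|\mathbb S^{n-1}|\Bigl(\frac{6(n+1)R_0}{L(u)}\Bigr)^{1/2}.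
\]
Comparing the two bounds and solving for $L(u)$ gives $L(u)\le R_*$ with $R_*$ as in \eqref{eq:Rstar}.
\end{proof}

\section{Limits of approximate solutions}\label{sec:limit}

The curvature estimate of Section~\ref{sec:aux} depends on $\kappa_j$ and on the $C^2$ norm of the previous iterate, so it is not uniform in $j$. We pass to the limit in the weak sense of Aleksandrov, which needs only convexity, and recover regularity afterward.

Let $U\subset\mathbb R^n$ be an open ball and $\varphi$ a convex function on $U$. Its subdifferential at $z$ is the set $\partial\varphi(z)$ of slopes $\xi\in\mathbb R^n$ with $\varphi(z')\ge\varphi(z)+\langle\xi,z'-z\rangle$ for all $z'\in U$. The \emph{Monge--Amp\`ere measure} of $\varphi$ assigns to a Borel set $S\subset U$ the Lebesgue measure of $\bigcup_{z\in S}\partial\varphi(z)$, and $\det D^2\varphi=\gamma$ \emph{in the sense of Aleksandrov} means that this measure is $\gamma\,dz$. We use the following facts.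
\begin{enumerate}
\item[(M1)] For convex $\varphi\in C^2$ the measure is $\det D^2\varphi\,dz$.
\item[(M2)] If convex functions $\varphi_i$ converge locally uniformly to $\varphi$, their Monge--Amp\`ere measures converge weakly to that of $\varphi$, and $D\varphi_i\to D\varphi$ almost everywhere.
\end{enumerate}
Let $\det D^2\varphi=\gamma$ in the sense of Aleksandrov, with $\lambda\le\gamma\le\lambda'$ for constants $0<\lambda\le\lambda'$.
\begin{enumerate}
\item[(C1)] \cite{Caf1} If $\ell$ is affine, $\ell\le\varphi$, and the convex set $\{\varphi=\ell\}$ is nonempty, then it is a single point or has no extreme point in $U$.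
\item[(C2)] \cite{Caf3} If $\varphi$ is strictly convex, then $\varphi\in C^{1,\beta}_{\mathrm{loc}}(U)$ for some $\beta>0$.
\item[(C3)] \cite{Caf2} If $\varphi$ is strictly convex and $\gamma\in C^{0,\beta}_{\mathrm{loc}}(U)$, $0<\beta<1$, then $\varphi\in C^{2,\beta}_{\mathrm{loc}}(U)$.
\end{enumerate}

\begin{proposition}\label{prop:limit}
Let $\hat F\in C^{k,\alpha}_{\mathrm{loc}}(\mathbb R^{n+1}\setminus\{0\})$ be positive, $k\ge0$, $0<\alpha<1$. Let $u_i$ be admissible with $0<r\le e^{u_i}\le R$, let $K_i$ be the curvature of $M_{u_i}$, and suppose that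
\begin{equation}\label{eq:L1}
\int_{\mathbb S^n}\bigl|K_i-\hat F\bigr|\bigl(e^{u_i(x)}x\bigr)\,dx\to0 .
\end{equation}
Then a subsequence of $(u_i)$ converges uniformly to a function $u_\infty\in C^{k+2,\alpha}(\mathbb S^n)$, the body $\Omega_{u_\infty}$ is strictly convex, and $M_{u_\infty}$ has $K=\hat F$. If $\hat F$ is smooth, so is $u_\infty$.
\end{proposition}

\begin{proof}
\emph{Convergence.} By \eqref{eq:grad}, $|\nabla u_i|\le R/r$, so a subsequence converges uniformly to some $u_\infty$. Write $\Omega_i=\Omega_{u_i}$, $\Omega=\Omega_{u_\infty}$ and $\varepsilon_i=\|u_i-u_\infty\|_\infty$. Then $B_r\subset\Omega\subset B_R$ and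
\begin{equation}\label{eq:sandwich}
e^{-\varepsilon_i}\Omega\subset\Omega_i\subset e^{\varepsilon_i}\Omega .
\end{equation}
If $X,Y\in\Omega$, the segment between $e^{-\varepsilon_i}X$ and $e^{-\varepsilon_i}Y$ lies in $\Omega_i$, so the segment between $e^{-2\varepsilon_i}X$ and $e^{-2\varepsilon_i}Y$ lies in $\Omega$; as $\Omega$ is closed, it is convex. Its boundary is $M_{u_\infty}$.

\emph{Local graphs.} Fix $Y\in\partial\Omega$, let $\theta=Y/|Y|$, and for $z\in\theta^\perp$ with $|z|<r$ put $\varphi(z)=-\max\{\tau:z+\tau\theta\in\Omega\}$; define $\varphi_i$ from $\Omega_i$ in the same way. These functions are convex with values in $[-R,0)$, hence Lipschitz with constant $4R/r$ on $\{|z|<3r/4\}$. Let $U=\{z\in\theta^\perp:|z|<r/2\}$. The function belonging to $c\,\Omega$ is $c\,\varphi(z/c)$, so \eqref{eq:sandwich} gives $e^{\varepsilon_i}\varphi(e^{-\varepsilon_i}z)\le\varphi_i(z)\le e^{-\varepsilon_i}\varphi(e^{\varepsilon_i}z)$ on $U$ for large $i$, and $\varphi_i\to\varphi$ uniformly on $U$.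

Let $X=z-\varphi_i(z)\theta\in M_{u_i}$ with $z\in U$, and let $\nu$ be the outer normal at $X$. Since $z$ is an interior point of $\Omega_i$, we have $\langle\nu,z-X\rangle<0$, that is, $\varphi_i(z)\langle\nu,\theta\rangle<0$, so $\langle\nu,\theta\rangle>0$. By the implicit function theorem $\varphi_i$ is smooth on $U$, and the formula for the curvature of a graph gives $\det D^2\varphi_i=K_i(1+|D\varphi_i|^2)^{(n+2)/2}$.

\emph{The limit equation.} On this graph $dz=\langle\nu,\theta\rangle\,d\mu\le d\mu=e^{(n+1)u_i}s_{u_i}^{-1}dx\le(R^{n+1}/r)\,dx$, and radial projection is injective on $M_{u_i}$. So \eqref{eq:L1} implies that $(K_i-\hat F)(z-\varphi_i(z)\theta)\to0$ in $L^1(U)$. The points $z-\varphi_i\theta$ lie in the shell $r\le|X|\le R$, where $\hat F$ is uniformly continuous, so $\hat F(z-\varphi_i\theta)\to\hat F(z-\varphi\theta)$ uniformly. The gradients $D\varphi_i$ are bounded and converge almost everywhere by (M2). Hence $\det D^2\varphi_i$ converges in $L^1(U)$ to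
\[
\gamma:=\hat F(z-\varphi\theta)\,(1+|D\varphi|^2)^{(n+2)/2},
\]
and by (M1) and (M2),
\begin{equation}\label{eq:MA}
\det D^2\varphi=\gamma\quad\text{in }U\text{ in the sense of Aleksandrov}.
\end{equation}
The function $\gamma$ lies between two positive constants.

\emph{Strict convexity.} Fact (C1) is local and allows a contact set that crosses $U$. We exclude this by using that $\Omega$ is compact, so that every face has an extreme point, and by centering the chart there. Let $\Pi=\{\langle X,\nu\rangle=h_\Omega(\nu)\}$ be a supporting hyperplane, let $Y$ be an extreme point of the compact convex set $\Omega\cap\Pi$, and take the chart above at this $Y$. Since $\langle\nu,\theta\rangle=h_\Omega(\nu)/|Y|>0$, we can write $\Pi=\{z-\ell(z)\theta:z\in\theta^\perp\}$ with $\ell$ affine, and $\Omega\subset\{z+\tau\theta:\tau\le-\ell(z)\}$ means $\ell\le\varphi$. For $z\in U$, the point $z-\ell(z)\theta$ of $\Pi$ lies in $\Omega$ if and only if $-\ell(z)\le-\varphi(z)$, that is, $\varphi(z)=\ell(z)$. So the affine bijection $z\mapsto z-\ell(z)\theta$ maps $\{\varphi=\ell\}\subset U$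 onto the part of $\Omega\cap\Pi$ over $U$, and it maps the center $0$ of $U$ to $Y$. Hence $0$ is an extreme point of $\{\varphi=\ell\}$, and (C1) gives $\{\varphi=\ell\}=\{0\}$. If $\Omega\cap\Pi$ contained a point $Y'\ne Y$, the part of the segment $YY'$ near $Y$ would lie over $U$ and give further contact points. So $\Omega\cap\Pi=\{Y\}$; the body $\Omega$ is strictly convex, and so is $\varphi$ in every chart.

\emph{Regularity.} By (C2), $\varphi\in C^{1,\beta}_{\mathrm{loc}}$ for some $\beta\in(0,\alpha]$. Then $\gamma\in C^{0,\beta}_{\mathrm{loc}}$, and (C3) gives $\varphi\in C^{2,\beta}_{\mathrm{loc}}$. Now $D\varphi$ is locally Lipschitz, so $\gamma\in C^{0,\alpha}_{\mathrm{loc}}$, and (C3) gives $\varphi\in C^{2,\alpha}_{\mathrm{loc}}$. By (M1), equation \eqref{eq:MA} holds pointwise, which says that $K=\hat F$ on $\partial\Omega$; also $D^2\varphi>0$, being nonnegative with positive determinant. For $k\ge1$, (S2) applied to the logarithm of \eqref{eq:MA} gives $\varphi\in C^{k+2,\alpha}_{\mathrm{loc}}$. Finally $\langle X,\nu\rangle=h_\Omega(\nu)\ge r$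 on $\partial\Omega$, so the radial direction is never tangent, and the radial projection $\partial\Omega\to\mathbb S^n$ is a $C^{k+2,\alpha}$ bijection with invertible differential. By the inverse function theorem $u_\infty\in C^{k+2,\alpha}$. For smooth $\hat F$ this holds for every $k$.
\end{proof}

\section{Existence}\label{sec:end}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:quant}]
We keep the notation fixed after Proposition~\ref{prop:select}. By Propositions~\ref{prop:inner} and~\ref{prop:outer} and by \eqref{eq:ratio}, for large $j$ in the subsequence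
\[
r_*\le\rho_v\le3R_*,\qquad r_*/3\le\rho_u\le R_* .
\]
In particular $H_*r_*\le p\le C$ with $C$ independent of $j$. By \eqref{eq:grad}, $u$ and $v$ are equi-Lipschitz, and after passing to a further subsequence both converge uniformly.

\emph{The limits agree.} For $\varepsilon>0$ we have $y(1-e^{-y})\ge\varepsilon(1-e^{-\varepsilon})$ where $|y|\ge\varepsilon$ (for $y\le-\varepsilon$ because $e^\varepsilon-1\ge1-e^{-\varepsilon}$). Since $p\ge H_*r_*$ and $D\to0$, the area of $\{|y|\ge\varepsilon\}$ tends to $0$. As $\kappa_j-1\ge1$, we have $|w|\le|y|$, so the uniform limit of $w$, a continuous function, vanishes. Thus $u$ and $v$ have the same limit $u_\infty$, which is $G$-invariant and satisfies $r_*\le e^{u_\infty}\le R_*$.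

\emph{The equation holds in the limit in $L^1$.} By \eqref{eq:Ep}, $|E(u)-p|=p\,|1-e^{-y}|$. Where $|y|\le\varepsilon$ this is at most $C(e^\varepsilon-1)$, and where $|y|>\varepsilon$ it is at most $p\,y(1-e^{-y})/\varepsilon$. So $\int|E(u)-p|\,dx\le C|\mathbb S^n|(e^\varepsilon-1)+D/\varepsilon$; letting $j\to\infty$ and then $\varepsilon\to0$ shows that $E(u)-p(x,v)\to0$ in $L^1$. Since $w\to0$ uniformly, $p(x,v)-p(x,u)\to0$ uniformly. Now $E(u)-p(x,u)=\rho_u^{n+1}(K_{M_u}-\tilde F)(\rho_ux)$ and $\rho_u\ge r_*/3$, so \eqref{eq:L1} holds for the functions $u=u_{j+1}$ with $\hat F=\tilde F$.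

By Proposition~\ref{prop:limit}, $\rho=e^{u_\infty}$ is smooth and $M=\{\rho(x)x\}$ has $K=\tilde F$. Since $r_*\le\rho\le R_*$, \eqref{eq:Htilde} gives $\tilde F=F$ on $M$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
Let $F\in C^{k,\alpha}_{\mathrm{loc}}$ be positive and $G$-invariant, with $H$ satisfying \eqref{eq:delta}. We approximate $H$ by smooth functions, mollifying at a scale proportional to $|X|$ so that the growth conditions survive at both ends. Let $\zeta\ge0$ be smooth, radial, supported in $B_{1/2}$, with $\int\zeta=1$, and for $i\ge1$ put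
\[
H_i(X)=\int H\Bigl(X+\frac{|X|}iz\Bigr)\zeta(z)\,dz=\int H(Y)\,\zeta\Bigl(\frac{i(Y-X)}{|X|}\Bigr)\Bigl(\frac i{|X|}\Bigr)^{n+1}dY .
\]
The second expression shows that $H_i$ is smooth on $\mathbb R^{n+1}\setminus\{0\}$. The first shows that $H_i$ is positive, that it is $G$-invariant (substitute $z=gz'$ and use that $\zeta$ is radial), that $H_i\to H$ locally uniformly, and that $H_i(X)$ is an average of values $H(Y)$ with $\frac12|X|\le|Y|\le\frac32|X|$.

By the last property, every $H_i$ satisfies \eqref{eq:delta} with $r_0/2$ and $2R_0$ in place of $r_0$ and $R_0$. Let $\bar R'$ be the radius \eqref{eq:C0} for $2R_0$. An upper bound $H^*\ge1$ of $H$ on $\{r_0/4\le|Y|\le\frac32\bar R'\}$ bounds every $H_i$ on $\{r_0/2\le|X|\le\bar R'\}$; this fixes $r_*$ in Theorem~\ref{thm:quant} independently of $i$. A lower bound $H_*\in(0,1+\delta]$ of $H$ on $\{|Y|\ge r_*/2\}$ bounds every $H_i$ from below on $\{|X|\ge r_*\}$; this fixes $R_*$. Theorem~\ref{thm:quant} gives admissible $G$-invariant $u_i$ with $r_*\le e^{u_i}\le R_*$ and $K_i=F_i:=H_i|X|^{-n}$ on $M_{u_i}$.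 Since $F_i\to F$ uniformly on the shell $r_*\le|X|\le R_*$, condition \eqref{eq:L1} holds with $\hat F=F$. Proposition~\ref{prop:limit} gives a limit $u_\infty\in C^{k+2,\alpha}$ with $K=F$, and it is $G$-invariant as a uniform limit of $G$-invariant functions.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{An Introduction to Curvature in},
\texttt{http://www.passhema.org/proceedings/2009/mikula09.pdf}.

\bibitem{Caf1}
Caffarelli, Ann. of Math. \textbf{131} (1990), 129--134.

\bibitem{Caf2}
Caffarelli, Ann. of Math. \textbf{131} (1990), 135--150.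

\bibitem{Caf3}
Caffarelli, Comm. Pure Appl. Math. \textbf{44} (1991), 965--969.

\bibitem{GT}
Gilbarg and Trudinger, Section 17.4.

\end{thebibliography}
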